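# Pure symmetric automorphisms of free groups and actions on CAT(0) spaces

## A first guess: conjugating automorphisms, CAT(0) groups, and the cases $n\le 2$

Let $F_n$ be the free group with basis $X=\{x_1,\dots,x_n\}$. We compose automorphisms as functions: $(\varphi\psi)(x)=\varphi(\psi(x))$.

**Definition (pure symmetric automorphisms).** $P\Sigma_n\le \mathrm{Aut}(F_n)$ is the group of automorphisms that send each $x_i$ to a conjugate of itself. Equivalently, it is generated by the automorphisms $\alpha_{ij}$, $i\ne j$, where $\alpha_{ij}(x_i)=x_j^{-1}x_ix_j$ and $\alpha_{ij}(x_k)=x_k$ for $k\neq i$.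

For $w\in F_n$ write $\iota(w)$ for the inner automorphism $x\mapsto w^{-1}xw$. All inner automorphisms lie in $P\Sigma_n$. Note that $\iota(w)\iota(w')=\iota(w'w)$, so $\iota$ reverses products; still, $\iota(L)$ is a subgroup for every subgroup $L\le F_n$, and for $\varphi\in\mathrm{Aut}(F_n)$
$$\varphi\,\iota(w)\,\varphi^{-1}=\iota(\varphi(w)),\tag{1}$$
because both sides send $x$ to $\varphi(w)^{-1}x\,\varphi(w)$.

**Definition (CAT(0) groups).** A CAT(0) space is a (nonempty) geodesic metric space whose geodesic triangles are no thicker than the Euclidean triangles with the same side lengths. An action by isometries is *proper* if every point $x$ has a ball $B(x,r)$, $r>0$, such that $\{g:gB(x,r)\cap B(x,r)\neq\emptyset\}$ is finite. It is *cocompact* if the translates of some compact set cover the space. A group is a *CAT(0) group* if it acts properly and cocompactly by isometries on a CAT(0) space.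

Trees, Euclidean spaces and products of CAT(0) spaces are CAT(0). Thus $F_r$ is a CAT(0) group (it acts on its Cayley tree), and so is $F_r\times F_s$.

The question, posed in the paper "The Pure Symmetric Automorphisms Of A Free Group Form A Duality Group", is whether $P\Sigma_n$ is a CAT(0) group. One would first guess that it is. For $n=1$ the group is trivial. For $n=2$ the generators are $\alpha_{12}=\iota(x_2)$ and $\alpha_{21}=\iota(x_1)$, so $P\Sigma_2=\mathrm{Inn}(F_2)\cong F_2$, since $F_2$ has trivial center. So the guess is right for $n\le2$.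

## Products of free groups in $P\Sigma_n$, and a warning at $n=3$

For $n=3$ we look for large subgroups on which we can see the geometry. The construction works for all $n\ge 3$.

Fix $j\neq 1$ and put $L=\langle x_1,x_j\rangle$. For $l\notin\{1,j\}$ and $w\in L$, let $\kappa_l(w)$ be the automorphism sending $x_l\mapsto w^{-1}x_lw$ and fixing the other basis elements. Put $K_l=\kappa_l(L)$ and $I=\iota(L)$.

**Lemma 1.** The $K_l$ (for $l\ne 1,j$) and $I$ are free groups of rank $2$, and they generate their direct product: $\prod_{l\ne1,j}K_l\times I\le P\Sigma_n$ is a direct product of $n-1$ free groups of rank $2$.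

*Proof.* Since $\kappa_l(w)$ fixes $L$ pointwise, $\kappa_l(w)\kappa_l(w')(x_l)=w'^{-1}w^{-1}x_lww'$, so $\kappa_l(w)\kappa_l(w')=\kappa_l(ww')$ and $K_l$ is a subgroup. If $\kappa_l(w)=1$, then $w$ commutes with $x_l$, so $w$ is a power of $x_l$; as $w\in L$, $w=1$. Hence $K_l\cong L\cong F_2$. Similarly $\iota$ is injective, so $I$ is anti-isomorphic, hence isomorphic, to $L$.

For $l\neq m$, elements of $K_l$ and $K_m$ change different basis elements by conjugators in $L$, which both fix; so they commute. By (1), $\kappa_l(w)\iota(w')\kappa_l(w)^{-1}=\iota(\kappa_l(w)(w'))=\iota(w')$ for $w'\in L$, so $K_l$ commutes with $I$.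

Suppose $\prod_l\kappa_l(w_l)\,\iota(w)=1$ with $w_l,w\in L$. Evaluating on $x_1$ and on $x_j$ gives $w^{-1}x_1w=x_1$ and $w^{-1}x_jw=x_j$, so $w=1$. Evaluating on $x_l$ then gives $w_l^{-1}x_lw_l=x_l$, so $w_l=1$ as above. There are $n-2$ indices $l$, hence $n-1$ factors. $\square$

We also record the relation on which everything rests. The elements $\alpha_{21},\dots,\alpha_{n1}$ commute pairwise, and their product fixes $x_1$ and sends every other $x_i$ to $x_1^{-1}x_ix_1$. Thus
$$\iota(x_1)=\alpha_{21}\alpha_{31}\cdots\alpha_{n1}.\tag{2}$$

Now test $n=3$. With $j=2$ we get $K_3\times I\cong F_2\times F_2$, which contains $\alpha_{31}=\kappa_3(x_1)$ and $z=\iota(x_1)$ in *different* factors. It acts on a product of two trees, and there $\alpha_{31}$ and $z$ translate in perpendicular directions. With $j=3$ we get another subgroup $F_2\times F_2$, with $\alpha_{21}$ and $z$ in different factors; on its own product of trees $\alpha_{21}$ is perpendicular to $z$. But (2) says $z=\alpha_{21}\alpha_{31}$. If both pictures were valid inside one CAT(0) space, the translation $z$ would be the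 sum of two translations perpendicular to $z$, hence perpendicular to itself, hence zero.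

This is only a warning: an action of $P\Sigma_3$ on some CAT(0) space $X$ need not restrict to these subgroups as an action on a product of trees. But the warning turns out to be right, and the guess is wrong from $n=3$ on. Two groups are *abstractly commensurable* if they have isomorphic subgroups of finite index.

**Theorem A.** For $n\ge 3$, $P\Sigma_n$ is not a CAT(0) group.

**Theorem B.** Let $OP\Sigma_n=P\Sigma_n/\mathrm{Inn}(F_n)$.

1. A group abstractly commensurable with $P\Sigma_n$ is CAT(0) if and only if $n\le2$. In particular, for $n\ge3$, no finite-index subgroup of $P\Sigma_n$ is CAT(0), and neither is the full symmetric automorphism group of $F_n$.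
2. A group abstractly commensurable with $OP\Sigma_n$ is CAT(0) if and only if $n\le 3$.

Our task is to make "perpendicular" meaningful in an arbitrary CAT(0) space, and then to prove the perpendicularity.

## Translation lengths of commuting isometries

From here on [BH] is Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*. For an isometry $g$ put $|g|=\inf_xd(x,gx)$ and $\mathrm{Min}(g)=\{x:d(x,gx)=|g|\}$; $g$ is *semisimple* if $\mathrm{Min}(g)\neq\emptyset$. In this section $\Gamma$ is a torsion-free group acting properly and cocompactly by isometries on a CAT(0) space $X$.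

**Textbook facts.** $X$ is a proper metric space, that is, closed balls are compact [BH I.8.4]; the set $\{g:gK\cap K\ne\emptyset\}$ is finite for compact $K$ [BH I.8.3]; every $g\in\Gamma$ is semisimple [BH II.6.10]. If $|g|=0$, then $g$ fixes a point, so $g$ has finite order, so $g=1$. Hence $|g|>0$ for $g\ne1$. In that case $g$ translates an axis by $|g|$. The sets $\mathrm{Min}(g)$ are closed and convex, and $|g|$ can be computed on any nonempty closed convex $g$-invariant subset [BH II.6.2]. Applied to the axis, this gives $|g^m|=|m|\,|g|$. For any point $x$ and any $a$ on an axis, $d(x,g^jx)$ and $d(a,g^ja)=j|g|$ differ by at most $2d(a,x)$, so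
$$j|g|\le d(x,g^jx)\le j|g|+2d(a,x),\qquad\text{hence}\qquad|g|=\lim_{j\to\infty}\tfrac1j\,d(x,g^jx).\tag{3}$$

**Flat Torus Theorem** [BH II.7.1]. Let $\mathbb Z^k\cong H\le\Gamma$. Then $\mathrm{Min}(H)=\bigcap_{h\in H}\mathrm{Min}(h)$ is nonempty, closed and convex, and splits as $Y\times\mathbb E^k$. Each $h\in H$ acts as the identity on $Y$ and as a translation on $\mathbb E^k$, and $\mathbb E^k/H$ is a torus. The centralizer $C(H)$ preserves $\mathrm{Min}(H)$ and its product decomposition.

An element $g\in C(H)$ acts on $\mathbb E^k$ by an isometry $x\mapsto Ax+b$ that commutes with the translations of $H$. Commuting with the translation by $v$ forces $Av=v$, and the translation vectors of $H$ span $\mathbb R^k$ because the quotient is compact. So $A$ is the identity: $g$ acts on $Y\times\mathbb E^k$ as $(g_Y,\tau(g))$, where $\tau(g)$ is a translation vector and $\tau:C(H)\to\mathbb R^k$ is a homomorphism. Computing $|g|$ on $\mathrm{Min}(H)$, where $d\big((y,t),g(y,t)\big)^2=d(y,g_Yy)^2+\|\tau(g)\|^2$, gives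
$$|g|^2=|g_Y|^2+\|\tau(g)\|^2\qquad(g\in C(H)).\tag{4}$$
In particular $|h|=\|\tau(h)\|$ for $h\in H$, so $\tau$ is injective on $H$.

**Definition (pairing).** For commuting $g,h\in\Gamma$ put
$$\langle g,h\rangle=\tfrac12\big(|gh|^2-|g|^2-|h|^2\big).$$

**Lemma 2.**
(a) If $H\cong\mathbb Z^k$, $h\in H$ and $g\in C(H)$, then $\langle g,h\rangle=\tau(g)\cdot\tau(h)$.
(b) For each $h\neq 1$ the map $g\mapsto\langle g,h\rangle$ is a homomorphism $C(h)\to\mathbb R$. The pairing is symmetric, $\langle h,h\rangle=|h|^2$, and $\langle 1,h\rangle=0$.

*Proof.* (a) Since $h$ is the identity on $Y$, $(gh)_Y=g_Y$. By (4), $|gh|^2=|g_Y|^2+\|\tau(g)+\tau(h)\|^2$. Subtract $|g|^2=|g_Y|^2+\|\tau(g)\|^2$ and $|h|^2=\|\tau(h)\|^2$, and halve.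
(b) As $\Gamma$ is torsion-free, $\langle h\rangle\cong\mathbb Z$; apply (a) with $H=\langle h\rangle$, where $\tau$ is a homomorphism. Symmetry follows from $gh=hg$, and $\langle h,h\rangle=\frac12(4|h|^2-2|h|^2)$. $\square$

**Example (a tilted action).** Let $\Gamma=F_2\times\mathbb Z=\langle a,b\rangle\times\langle t\rangle$ and let $T$ be the Cayley tree of $F_2$. Let $F_2$ act on $T\times\mathbb R$ in the usual way on $T$ and on $\mathbb R$ through the homomorphism $a\mapsto1$, $b\mapsto0$, and let $t$ be the translation of $\mathbb R$ by $1$. The action is cocompact (use $F_2$ on $T$, then $t$ on $\mathbb R$). It is proper: a bounded set in $T$ leaves finitely many choices for the $F_2$-part, and each then leaves finitely many powers of $t$. Here $|a|^2=2$, $|t|^2=1$, $|at|^2=1+4=5$, so $\langle a,t\rangle=1\neq0$. Commuting elements in different direct factors need not be perpendicular.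

**Two tests that give no contradiction.** A sensible person who wants to rule out an action of $P\Sigma_n$ first looks at the abelian subgroup $\langle\alpha_{21},\dots,\alpha_{n1}\rangle$ that carries relation (2). It is $\cong\mathbb Z^{n-1}$, since $\prod\alpha_{i1}^{k_i}$ sends $x_i$ to $x_1^{-k_i}x_ix_1^{k_i}$. The Flat Torus Theorem represents the $\alpha_{i1}$ by a basis of $\mathbb R^{n-1}$ and $\iota(x_1)$ by the sum of the basis vectors. Any basis is consistent with that.

Next, Lemma 2(b) with $z=\iota(x_1)$ gives a homomorphism $C(z)\to\mathbb R$ whose value on $z$ is $|z|^2>0$; a group in which $z$ dies in the abelianization of $C(z)$ (modulo torsion) would be excluded. By (1), $C(z)$ is the group of $\varphi\in P\Sigma_n$ with $\varphi(x_1)=x_1$. For $\varphi(x_2)=w^{-1}x_2w$ let $\chi(\varphi)$ be the exponent sum of $x_1$ in $w$. We check in the last section that $\chi$ is a homomorphism $P\Sigma_n\to\mathbb Z$; clearly $\chi(z)=1$. So this test is passed too.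

What would suffice is $\langle\alpha_{i1},z\rangle=0$ for every $i$, as in the warning above. Since the pairing is a homomorphism in each variable, it vanishes when one entry is a commutator in its factor. But $\alpha_{i1}=\kappa_i(x_1)$ is a member of a basis of the free group $K_i$, so it is not a commutator there, and the tilted example shows that the homomorphism property alone does not make the pairing vanish. This is the point at which we need something new.

## Orthogonality of direct factors, and how it gives Theorem A

**Definition (cohomological dimension).** $\mathrm{cd}\,\Gamma$ is the largest $m$ such that $H^m(\Gamma;M)\ne0$ for some $\Gamma$-module $M$ (or $\infty$).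

We use: subgroups satisfy $\mathrm{cd}\,\Gamma'\le\mathrm{cd}\,\Gamma$; $\mathrm{cd}\,\Gamma<\infty$ implies that $\Gamma$ is torsion-free; $\mathrm{cd}\,\Gamma=0$ only for the trivial group. Two deeper inputs are **Collins' theorem** $\mathrm{cd}\,P\Sigma_n=n-1$ (D. J. Collins, *Cohomological dimension and symmetric automorphisms of a free group*, Comment. Math. Helv. 64 (1989)) and **Stallings' theorem** that a finitely generated group with $\mathrm{cd}\le1$ is free.

**Proposition C (orthogonality).** Let $d\ge2$. Let $\Gamma$ be a group with $\mathrm{cd}\,\Gamma\le d$ containing a direct product $F_1\times\dots\times F_d$ of $d$ nonabelian free groups. If $\Gamma$ acts properly and cocompactly by isometries on a CAT(0) space $X$, then $\langle g,h\rangle=0$ for all $g\in F_i$, $h\in F_j$, $i\ne j$.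

(In this statement, and until its proof is complete, $F_i$ denotes the $i$-th factor, not the free group of rank $i$.)

**Example (the dimension bound cannot be dropped).** Let $\Gamma$ be the product of two free groups $\langle a,b\rangle$, $\langle a',b'\rangle$ of rank 2 and of $\langle t\rangle\cong\mathbb Z$, acting on $T\times T'\times\mathbb R$: the free factors act on their own trees, and on $\mathbb R$ by $a,a'\mapsto1$, $b,b'\mapsto 0$, $t\mapsto1$. As in the tilted example, this is proper and cocompact. Now $|a|^2=|a'|^2=2$ and $|aa'|^2=1+1+4=6$, so $\langle a,a'\rangle=1$. Here $d=2$, and $\Gamma$ contains $\mathbb Z^3$, so its dimension exceeds $d$.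

**Proof of Theorem A from Proposition C.** We prove at once that no finite-index subgroup $\Gamma\le G=P\Sigma_n$, $n\ge3$, is CAT(0); Theorem A is the case $\Gamma=G$. Suppose $\Gamma$ acts properly and cocompactly on a CAT(0) space.

**Step 1: put the relevant elements into $\Gamma$.** Let $N$ be the index in $G$ of the normal core of $\Gamma$; then $g^N\in\Gamma$ for all $g\in G$. Put $z=\iota(x_1)^N\in\Gamma$, so $z\ne1$. Raising (2) to the $N$-th power gives $z=\prod_{i=2}^n\alpha_{i1}^N$, since the $\alpha_{i1}$ commute.

**Step 2: check the hypotheses of Proposition C.** Put $d=n-1\ge2$. By Collins, $\mathrm{cd}\,\Gamma\le d$; in particular $\Gamma$ is torsion-free. Fix $i\in\{2,\dots,n\}$ and choose $j\notin\{1,i\}$, possible because $n\ge3$. Intersect the $n-1$ factors of Lemma 1 with $\Gamma$. Each intersection has finite index in a free group of rank $2$, so it is nonabelian free, and together they generate their direct product. Moreover $\alpha_{i1}^N=\kappa_i(x_1)^N\in K_i\cap\Gamma$ and $z\in I\cap\Gamma$.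

**Step 3: add up.** Proposition C gives $\langle\alpha_{i1}^N,z\rangle=0$. The index $j$ was allowed to depend on $i$, so this holds for every $i=2,\dots,n$. Since $\langle\cdot,z\rangle$ is a homomorphism on $C(z)$,
$$|z|^2=\langle z,z\rangle=\sum_{i=2}^n\langle\alpha_{i1}^N,z\rangle=0,$$
contradicting $|z|>0$. $\square$

It remains to prove Proposition C. Here is the plan for $d=2$. Suppose $\langle u,c\rangle\ne0$ with $u\in F_1$, $c\in F_2$. The group $F_1$ centralizes every $s\in F_2$, so it acts on the factor $Y_s$ of $\mathrm{Min}(s)=Y_s\times\mathbb R$. We look at $F_1$ through two choices of $s$. For $s=c'$ a nontrivial *commutator* in $F_2$, the pairing $\langle\cdot,c'\rangle$ vanishes on $F_1$, and by (4) lengths on $Y_{c'}$ are the true lengths. For $s=c$, the true length is a Pythagorean sum of the length on $Y_c$ and a nonzero correction. The dimension bound makes both $Y_s$ hyperbolic, and in a hyperbolic space $|p^mq^m|\approx m|p|+m|q|$. Lengths on both sides would then have to be asymptotically additive, but a Pythagorean sum of an additive length and a homomorphism is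 not additive in general. The next two sections prove the two facts about $Y_s$.

## The centralizer of $\mathbb Z^{d-1}$ is virtually $\mathbb Z^{d-1}$ times a free group

In this section $\Gamma$ is again torsion-free and acts properly and cocompactly on a CAT(0) space $X$.

**Lemma 3.** If $\mathbb Z^k\cong H\le\Gamma$, then $C(H)$ acts properly and cocompactly on $\mathrm{Min}(H)$.

*Proof.* Properness is inherited from $\Gamma$. Let $H=\langle h_1,\dots,h_k\rangle$, let $K$ be compact with $\Gamma K=X$, and fix $m_0\in\mathrm{Min}(H)$. If the function $d(\cdot,C(H)m_0)$ on $\mathrm{Min}(H)$ were bounded by $R$, then the $C(H)$-translates of the set of points of $\mathrm{Min}(H)$ at distance at most $R+1$ from $m_0$ would cover $\mathrm{Min}(H)$. That set is compact, because $\mathrm{Min}(H)$ is closed in a proper space. So if cocompactness fails, there are $m_j\in\mathrm{Min}(H)$ with $d(m_j,C(H)m_0)\to\infty$.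

Choose $g_j\in\Gamma$ with $g_jm_j\in K$. The element $g_jh_ig_j^{-1}$ moves the point $g_jm_j\in K$ by $d(h_im_j,m_j)=|h_i|$. So it moves a point of the closed $|h_i|$-neighborhood of $K$ into that neighborhood, which is compact; hence $g_jh_ig_j^{-1}$ lies in a finite set. Pass to a subsequence on which $g_jh_ig_j^{-1}=g_1h_ig_1^{-1}$ for all $i,j$. Then $z_j=g_1^{-1}g_j$ commutes with every $h_i$, that is, $z_j\in C(H)$, and $z_jm_j\in g_1^{-1}K$. So $d(m_j,z_j^{-1}m_0)=d(z_jm_j,m_0)$ is bounded, a contradiction. $\square$

**Lemma 4.** If $\mathrm{cd}\,D<\infty$, then $\mathrm{cd}(D\times\mathbb Z^k)\ge\mathrm{cd}\,D+k$.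

*Proof.* Let $M$ be a $D$-module, made into a $D\times\mathbb Z$-module with $\mathbb Z=\langle t\rangle$ acting trivially. Let $P_*$ be a projective resolution of the trivial module $\mathbb Z$ over $\mathbb ZD$. Tensoring it over $\mathbb Z$ with the resolution $0\to\mathbb Z[t^{\pm1}]\xrightarrow{t-1}\mathbb Z[t^{\pm1}]\to0$ gives a projective resolution for $D\times\mathbb Z$. Applying $\mathrm{Hom}(\cdot,M)$ gives two copies of $\mathrm{Hom}_D(P_*,M)$, one shifted by one degree, joined by the map that $t-1$ induces, which is zero. So
$$H^{m+1}(D\times\mathbb Z;M)\cong H^{m+1}(D;M)\oplus H^m(D;M).$$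
Choose $M$ with $H^{\mathrm{cd} D}(D;M)\neq0$ and iterate $k$ times with the same $M$: $H^{\mathrm{cd}D+k}(D\times\mathbb Z^k;M)\ne0$. $\square$

**Lemma 5.** Suppose $\mathrm{cd}\,\Gamma\le d$. Let $\mathbb Z^{d-1}\cong H\le\Gamma$, $Z=C(H)$ and $\mathrm{Min}(H)=Y\times\mathbb E^{d-1}$. There is a subgroup $D\le Z$ such that $D\cap H=1$, $DH\cong D\times H$ has finite index in $Z$, $D$ is finitely generated free, and $D$ acts properly and cocompactly on $Y$.

*Proof.* Let $k=d-1$.

**Step 1: split off $H$ up to finite index.** By Lemma 3, $Z$ acts properly and cocompactly on the CAT(0) space $\mathrm{Min}(H)$, so $Z$ is finitely generated (Švarc–Milnor). Hence $\tau(Z)\subset\mathbb R^k$ is free abelian of finite rank. It contains $\tau(H)\cong\mathbb Z^k$, but its rank may be larger than $k$, so we cannot just take $\ker\tau$. Choose a $\mathbb Q$-linear retraction $r$ from $\tau(Z)\otimes\mathbb Q$ onto its subspace $\tau(H)\otimes\mathbb Q\cong\mathbb Q^k$, and put $\rho=r\circ\tau$. Then $\rho=\tau$ on $H$; in particular $\rho$ is injective on $H$. The group $\rho(Z)$ is a finitely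 generated subgroup of $\tau(H)\otimes\mathbb Q$ containing $\rho(H)=\tau(H)$; the quotient $\rho(Z)/\rho(H)$ is finitely generated and torsion, so it is finite. Let $D=\ker\rho$. Then $D\cap H=1$, and $D$ commutes with $H$, so $DH\cong D\times H$. If $\rho(g)=\rho(h)$ with $h\in H$, then $gh^{-1}\in D$; so $DH=\rho^{-1}(\rho(H))$, which has finite index in $Z$.

**Step 2: $D$ acts properly and cocompactly on $Y$.** $DH$ acts properly and cocompactly on $Y\times\mathbb E^k$. If the $DH$-translates of a compact set $C$ cover $Y\times\mathbb E^k$, then the $D$-translates of the projection of $C$ cover $Y$, since $H$ acts trivially on $Y$. For properness, note that $Y\cong Y\times\{0\}$ is a closed convex subset of $X$, so $Y$ is a proper CAT(0) space and it suffices to show that $\{g\in D:gB\cap B\neq\emptyset\}$ is finite for compact $B\subset Y$. Let $\Delta\subset\mathbb E^k$ be compact with $H\Delta=\mathbb E^k$. If $g\in D$, $b\in B$ and $gb\in B$, choose $h\in H$ with $\tau(g)+\tau(h)\in\Delta$. Then $gh(b,0)=(gb,\tau(g)+\tau(h))\in B\times\Delta$. Only finitely many elements $gh\in DH$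 carry a point of the compact set $B\times\{0\}$ into the compact set $B\times\Delta$, and $gh$ determines $g$ because $DH=D\times H$. So there are finitely many such $g$.

**Step 3: $D$ is free.** By Step 2 and Švarc–Milnor, $D$ is finitely generated. Since $D\times\mathbb Z^{d-1}\cong DH\le\Gamma$, Lemma 4 gives $\mathrm{cd}\,D+d-1\le d$, so $\mathrm{cd}\,D\le1$ and $D$ is free by Stallings. $\square$

## Lengths of $p^mq^m$ in a hyperbolic CAT(0) space

**Definition (Gromov product, hyperbolicity).** In a metric space, $(x|z)_w=\frac12\big(d(x,w)+d(z,w)-d(x,z)\big)$. The space is *hyperbolic* if there is $\delta\ge0$ with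
$$(x|z)_w\ge\min\{(x|y)_w,(y|z)_w\}-\delta\quad\text{for all }w,x,y,z.\tag{5}$$

In a tree, $(x|z)_w$ is the length of the common initial segment of $[w,x]$ and $[w,z]$, and (5) holds with $\delta=0$. Directly from the definition,
$$(x|y)_z+(x|z)_y=d(y,z),\qquad d(x,z)=d(x,w)+d(w,z)-2(x|z)_w.\tag{6}$$

**Lemma 6 (broken paths).** Let $Y$ satisfy (5), and let $p_0,\dots,p_k\in Y$ satisfy $(p_{i-1}|p_{i+1})_{p_i}\le K$ for $0<i<k$ and $d(p_{i-1},p_i)>2K+2\delta$ for all $i$. Then
$$d(p_0,p_k)\ge\sum_{i=1}^kd(p_{i-1},p_i)-2k(K+\delta).$$

*Proof.* We show $(p_0|p_{i+1})_{p_i}\le K+\delta$ for $1\le i<k$ by induction. The case $i=1$ is given. If it holds for $i-1$, then by (6)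
$$(p_0|p_{i-1})_{p_i}=d(p_{i-1},p_i)-(p_0|p_i)_{p_{i-1}}>2K+2\delta-(K+\delta)=K+\delta.$$
By (5), $K\ge(p_{i-1}|p_{i+1})_{p_i}\ge\min\{(p_{i-1}|p_0)_{p_i},(p_0|p_{i+1})_{p_i}\}-\delta$. The first entry of the minimum exceeds $K+\delta$, so the second is at most $K+\delta$. Now (6) gives $d(p_0,p_{i+1})\ge d(p_0,p_i)+d(p_i,p_{i+1})-2(K+\delta)$ for $1\le i<k$; sum over $i$. $\square$

**Lemma 7.** Let $D$ be a finitely generated free group acting properly and cocompactly on a CAT(0) space $Y$, and let $p,q\in D$ be non-commuting. Then
$$\lim_{m\to\infty}\tfrac1m|p^mq^m|=|p|+|q|.$$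

**Example.** Let $Y$ be the Cayley tree of $\langle a,b\rangle$, $p=ab$, $q=b^{-1}a$. Then $p^mq^m=(ab)^{m-1}a\,a(b^{-1}a)^{m-1}$ is cyclically reduced of length $4m-2$, while $m|p|+m|q|=4m$. So there is a defect, but it is bounded. Non-commutation is needed: for $q=p^{-1}\neq 1$ the limit is $0$.

*Proof of Lemma 7.* By Švarc–Milnor, $D$ is finitely generated and orbit maps $D\to Y$ are quasi-isometries; so $Y$ is hyperbolic, since trees are, and we fix $\delta$ as in (5). Fix $y\in Y$. As $D$ is torsion-free and acts properly and cocompactly, the facts around (3) apply to $D$ and $Y$; in particular $|p|,|q|>0$.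

**Step 1: in the Cayley tree, the axes of $p$ and $q$ share no end.** Let $T$ be the Cayley tree of $D$ for a free basis. Suppose the axes share a ray $R$. Replacing $p$ and $q$ by inverses if needed (this preserves non-commutation), both translate towards the end of $R$, by $a>0$ and $b>0$. For a vertex $v\in R$, both $pqv$ and $qpv$ are the vertex of $R$ at distance $a+b$ beyond $v$. So $(qp)^{-1}pq$ fixes $v$; as $D$ acts freely on $T$, $pq=qp$, a contradiction.

**Step 2: the corners have bounded Gromov products.** We claim there is $K$ with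
$$(p^{-m}y|q^my)_y\le K,\qquad(q^{-m}y|p^my)_y\le K\qquad\text{for all }m\ge1.\tag{7}$$
Write $p=efe^{-1}$ as a reduced word with $f$ cyclically reduced, so that $p^{-m}$ is the reduced word $ef^{-m}e^{-1}$, and its initial parts converge to the infinite reduced word $ef^{-1}f^{-1}\cdots$, whose tail runs along the axis of $p$. Likewise the words $q^m$ converge to an infinite reduced word whose tail runs along the axis of $q$. By Step 1 these two infinite words differ, so they have a common prefix of finite length $\ell$ only. For large $m$ the words $p^{-m}$ and $q^m$ agree with the infinite words on the first $\ell+1$ letters, so the tree geodesic from $p^{-m}$ to $q^m$ passes at distance $\ell$ from $1$. Enlarging $\ell$ to take care of the finitely many other $m$, the geodesic from $p^{-m}$ to $q^m$ passes within $\ell$ of $1$ for all $m\ge1$.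

The orbit map $g\mapsto gy$, extended to $T$ by nearest vertices, sends these tree geodesics to quasi-geodesics in $Y$ with constants independent of $m$. By the stability of quasi-geodesics in hyperbolic geodesic spaces, they lie within a fixed distance of the geodesics $[p^{-m}y,q^my]$ of $Y$. So there is $K$, independent of $m$, such that some point $w\in[p^{-m}y,q^my]$ has $d(y,w)\le K$. Then
$$(p^{-m}y|q^my)_y\le\tfrac12\big(d(p^{-m}y,w)+K+d(q^my,w)+K-d(p^{-m}y,q^my)\big)=K.$$
The same argument applies to $q^{-m}$ and $p^m$; take the larger $K$.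

**Step 3: lower bound.** Let $g=p^mq^m$, $p_{2j}=g^jy$ and $p_{2j+1}=g^jp^my$. The consecutive distances are $d(y,p^my)\ge m|p|$ and $d(y,q^my)\ge m|q|$, which tend to $\infty$. Translating the corner at $p_{2j+1}$ by $(g^jp^m)^{-1}$, its neighbors $g^jy$ and $g^jp^mq^my$ become $p^{-m}y$ and $q^my$. Translating the corner at $p_{2j}$ by $g^{-j}$, its neighbors become $g^{-1}p^my=q^{-m}y$ and $p^my$. So (7) bounds all corners by $K$. For $m$ large, Lemma 6 applied to $p_0,\dots,p_{2j}$ gives
$$d(y,g^jy)\ge j\big(d(y,p^my)+d(y,q^my)\big)-4j(K+\delta).$$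
Divide by $j$, let $j\to\infty$ and use (3): $|g|\ge m|p|+m|q|-4(K+\delta)$.

**Step 4: upper bound.** $|g|\le d(y,p^mq^my)\le d(y,p^my)+d(y,q^my)$, and by (3) the right side is $m|p|+m|q|$ up to a constant. Divide both bounds by $m$. $\square$

**Where the dimension bound enters.** In the example of the action on $T\times T'\times\mathbb R$, take $s=b'$, where the free group on $a',b'$ is the second factor. On $T\times T'\times\mathbb R$ the element $b'$ is a translation along its axis in $T'$, so $\mathrm{Min}(b')=(T\times\mathbb R)\times\mathbb E^1$ and $Y=T\times\mathbb R$. There $|a|=\sqrt2$, $|b|=1$, and $|a^mb^m|=\sqrt{(2m)^2+m^2}=\sqrt5\,m$, which is not close to $(\sqrt2+1)m$. The conclusion of Lemma 7 fails because $Y$ is no longer hyperbolic.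

## Additive length against Pythagoras: proof of Proposition C

Since $\mathrm{cd}\,\Gamma<\infty$, $\Gamma$ is torsion-free. By Lemma 2(b), for $i\ne j$ the pairing on $F_i\times F_j$ is a homomorphism to the abelian group $\mathbb R$ in each variable (for a trivial entry it is $0$). Hence
$$\langle g,h\rangle=0\quad\text{if }g\in F_i,\ h\in F_j,\ i\neq j,\text{ and } g\in[F_i,F_i]\text{ or }h\in[F_j,F_j].\tag{8}$$

By symmetry take $i=1$, $j=2$, and suppose $\langle u,c\rangle\neq0$ with $u\in F_1$, $c\in F_2$. Then $u\ne1$ and $c\neq1$.

**Step 1: choose auxiliary elements.** In a nonabelian free group no nontrivial element is central, so there is $w\in F_1$ not commuting with $u$. Then $u,w$ freely generate a free group of rank $2$, and $v=[u,w]$ does not commute with $u$. So we have $v\in[F_1,F_1]$ not commuting with $u$. Choose also $1\neq c'\in[F_2,F_2]$ and $1\neq e_k\in[F_k,F_k]$ for $3\le k\le d$.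

For $s\in\{c,c'\}$ let $H_s=\langle s,e_3,\dots,e_d\rangle$. Its generators have infinite order and lie in different direct factors, so $H_s\cong\mathbb Z^{d-1}$; and $F_1\le C(H_s)$. Write $\mathrm{Min}(H_s)=Y_s\times\mathbb E^{d-1}$, let $\tau_s$ be the homomorphism $\tau$ for $H_s$, let $D_s$ be the group of Lemma 5, and write $|g|_s$ for the translation length of $g\in C(H_s)$ on $Y_s$.

**Step 2: compare the length on $Y_s$ with the true length.** Let $g\in F_1$. By Lemma 2(a) and (8), $\tau_s(g)\cdot\tau_s(e_k)=\langle g,e_k\rangle=0$ and $\tau_s(s)\cdot\tau_s(e_k)=\langle s,e_k\rangle=0$ for all $k$. The $d-1$ vectors $\tau_s(s),\tau_s(e_3),\dots,\tau_s(e_d)$ span $\mathbb R^{d-1}$, so they form a basis, and the orthogonal complement of the $d-2$ vectors $\tau_s(e_k)$ is a line. This line contains $\tau_s(s)\ne0$, so it is $\mathbb R\tau_s(s)$, and it contains $\tau_s(g)$. Therefore $\|\tau_s(g)\|=|\tau_s(g)\cdot\tau_s(s)|/\|\tau_s(s)\|=|\langle g,s\rangle|/|s|$, and (4) reads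
$$|g|^2=|g|_s^2+\big(\langle g,s\rangle/|s|\big)^2\qquad(g\in F_1).$$
Put $f(g)=\langle g,c\rangle/|c|$, a homomorphism $F_1\to\mathbb R$ with $f(u)\ne0$ and $f(v)=0$. As $\langle g,c'\rangle=0$ by (8), the two choices of $s$ give
$$|g|=|g|_{c'},\qquad|g|^2=|g|_c^2+f(g)^2\qquad(g\in F_1).\tag{9}$$

**Step 3: apply Lemma 7 on both $Y_c$ and $Y_{c'}$.** Since $D_sH_s$ has finite index in $C(H_s)$, there is $N\ge1$ such that $U=u^N$ and $V=v^N$ lie in $D_sH_s$ for both $s=c$ and $s=c'$. The elements $U,V$ do not commute: in a free group, the centralizer of a nontrivial element is cyclic; if $U,V$ commuted, the centralizer of $U$ would be a cyclic group containing $u$ and $V$, so $u$ would commute with $V$, and the centralizer of $V$ would be a cyclic group containing $u$ and $v$, contrary to $uv\ne vu$.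

For each $s$ write $U=ph$, $V=qh'$ with $p,q\in D_s$, $h,h'\in H_s$. As $H_s$ is central in $C(H_s)$, $[p,q]=[U,V]\neq1$. On $Y_s$ the group $H_s$ acts trivially, so $U,V,U^mV^m$ act as $p,q,p^mq^m$. Lemma 7 gives
$$\lim_{m\to\infty}\tfrac1m|U^mV^m|_s=|U|_s+|V|_s\qquad(s=c,c').$$

**Step 4: compute the true growth rate in two ways.** Let $\lambda=\lim_m\frac1m|U^mV^m|$. By the first half of (9), the limit exists and $\lambda=|U|_{c'}+|V|_{c'}=|U|+|V|$. By the second half, and since $f(U^mV^m)=m\big(f(U)+f(V)\big)$,
$$\lambda^2=\big(|U|_c+|V|_c\big)^2+\big(f(U)+f(V)\big)^2.$$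
Now $f(V)=Nf(v)=0$, so $|V|_c=|V|$ by (9), and hence
$$(|U|+|V|)^2=|U|_c^2+f(U)^2+2|U|_c|V|+|V|^2=|U|^2+2|U|_c|V|+|V|^2 .$$
So $|U|\,|V|=|U|_c\,|V|$. Since $|V|>0$, $|U|=|U|_c$, and (9) gives $f(U)=0$. But $f(U)=Nf(u)\ne0$, a contradiction. $\square$

With Proposition C, the proof of Theorem A is complete, also for finite-index subgroups.

## Commensurable groups and the outer group $OP\Sigma_n$: proof of Theorem B

From here on $F_n$ is again the free group of rank $n$. Two general remarks. If a group is CAT(0), so is each finite-index subgroup: it acts properly on the same space, and cocompactly, since finitely many translates of the old compact set suffice. So to show that no group commensurable with $P\Sigma_n$ (or $OP\Sigma_n$) is CAT(0), it suffices to exclude the finite-index subgroups of $P\Sigma_n$ (or $OP\Sigma_n$). Conversely, a finitely generated virtually free group acts properly and cocompactly on a tree (Karrass–Pietrowski–Solitar), so it is CAT(0).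

**Part 1.** For $n\ge3$ no finite-index subgroup of $P\Sigma_n$ is CAT(0), as shown above, so no commensurable group is. The full symmetric automorphism group, which consists of the automorphisms sending each $x_i$ to a conjugate of some $x_j^{\pm1}$, acts on $H_1(F_n)=\mathbb Z^n$ by signed permutation matrices. The kernel of this map to a finite group is $P\Sigma_n$, so $P\Sigma_n$ has finite index in it. For $n\le2$, $P\Sigma_n$ is trivial or free of rank $2$, so commensurable groups are finitely generated and virtually free, hence CAT(0).

**Part 2.** For $n=1$ the group $OP\Sigma_1$ is trivial, and commensurable groups are finite, hence CAT(0). Let $n\ge2$.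

**Step 1: $\mathrm{cd}\,OP\Sigma_n\le n-2$.** We find a copy of $\mathbb Z\times OP\Sigma_n$ in $P\Sigma_n$. Let $S=\{\varphi\in P\Sigma_n:\varphi(x_1)=x_1\}$. If $\varphi\in P\Sigma_n$ and $\varphi(x_1)=w^{-1}x_1w$, then $\iota(w^{-1})\varphi$ fixes $x_1$; so $S\to OP\Sigma_n$ is onto. Its kernel is $S\cap\mathrm{Inn}(F_n)$, which consists of the $\iota(w)$ with $w$ commuting with $x_1$; so it is $\langle\iota(x_1)\rangle$. It is central in $S$ by (1).

For $\varphi(x_2)=w^{-1}x_2w$ let $\chi(\varphi)$ be the exponent sum of $x_1$ in $w$. It is well defined, since $w$ is unique up to left multiplication by powers of $x_2$. If also $\psi(x_2)=w_\psi^{-1}x_2w_\psi$, then $\psi\varphi(x_2)=\psi(w)^{-1}w_\psi^{-1}\,x_2\,w_\psi\psi(w)$. The exponent sum of $x_1$ in $w_\psi\psi(w)$ is $\chi(\psi)+\chi(\varphi)$, because $\psi$ acts trivially on $H_1(F_n)$. So $\chi:P\Sigma_n\to\mathbb Z$ is a homomorphism, and $\chi(\iota(x_1))=1$. As $\iota(x_1)$ is central in $S$,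
$$S=\langle\iota(x_1)\rangle\times\ker(\chi|_S)\cong\mathbb Z\times OP\Sigma_n .$$
In particular $OP\Sigma_n$ embeds in $P\Sigma_n$, so it has finite cohomological dimension. By Lemma 4 and Collins, $\mathrm{cd}\,OP\Sigma_n+1\le\mathrm{cd}\,S\le n-1$.

**Step 2: $n\le3$.** $OP\Sigma_n$ is finitely generated (by the images of the $\alpha_{ij}$) and $\mathrm{cd}\,OP\Sigma_n\le1$, so it is free by Stallings. Commensurable groups are finitely generated and virtually free, hence CAT(0).

**Example.** $OP\Sigma_3$ is free of rank $3$. Indeed, for $i\neq j$ the exponent sum of $x_j$ in $w$, where $\varphi(x_i)=w^{-1}x_iw$, is a homomorphism $\chi_{ij}$ by the argument just given, and it is $1$ on $\alpha_{ij}$ and $0$ on the other generators. So the abelianization of $P\Sigma_3$ is $\mathbb Z^6$ with basis vectors $e_{ij}$, the classes of the $\alpha_{ij}$. As in (2), the class of $\iota(x_j)$ is $\sum_{i\neq j}e_{ij}$. Dividing by $e_{21}+e_{31}$, $e_{12}+e_{32}$ and $e_{13}+e_{23}$ leaves $\mathbb Z^3$.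

**Step 3: $n\ge4$.** Let $\Gamma\le OP\Sigma_n$ have finite index, and suppose it acts properly and cocompactly on a CAT(0) space. Choose $N\ge1$ with $g^N\in\Gamma$ for all $g\in OP\Sigma_n$, and for $2\le i\le n$ let $a_i\in\Gamma$ be the image of $\alpha_{i1}^N$. By Step 1, $\mathrm{cd}\,\Gamma\le d:=n-2$, and $d\ge2$. In particular $\Gamma$ is torsion-free. The relation (2) now becomes $a_2a_3\cdots a_n=1$, since $\iota(x_1)$ dies in $OP\Sigma_n$. So this time we want the $a_i$ to be orthogonal to each other.

Let $i\neq k$ in $\{2,\dots,n\}$ and choose $j\notin\{1,i,k\}$, possible because $n\ge4$. With $L=\langle x_1,x_j\rangle$ as in Lemma 1, the product $\prod_{l\ne1,j}K_l$ meets $\mathrm{Inn}(F_n)$ trivially: an inner automorphism $\iota(w)$ in it fixes $x_1$ and $x_j$, so $w=1$. Hence this direct product of $n-2$ free groups of rank $2$ embeds in $OP\Sigma_n$. Intersecting the images of its factors with $\Gamma$ gives $d$ nonabelian free groups generating their direct product. Two different factors contain $a_i$ and $a_k$, since $\alpha_{i1}=\kappa_i(x_1)\in K_i$ and $\alpha_{k1}\in K_k$;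 and $a_i,a_k\ne1$. Proposition C gives $\langle a_i,a_k\rangle=0$.

This holds for all $i\neq k$. The $a_i$ commute, so by Lemma 2(b)
$$0=\langle1,a_2\rangle=\langle a_2a_3\cdots a_n,\,a_2\rangle=\sum_{i=2}^n\langle a_i,a_2\rangle=|a_2|^2>0,$$
a contradiction. So no finite-index subgroup of $OP\Sigma_n$ is CAT(0) for $n\ge4$, and hence no group commensurable with $OP\Sigma_n$ is. $\blacksquare$
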